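\title{Absolutely continuous balanced measures and the Julia set of a uniformly quasiregular map}

\begin{abstract}
Let $M$ be a closed, connected, oriented Riemannian $n$-manifold whose real cohomology is not that of the $n$-sphere. We prove that the Julia set of every non-constant, non-injective uniformly quasiregular self-map $f$ of $M$ is all of $M$. By results of Okuyama--Pankka and Kangasniemi, such a map has a balanced probability measure that is absolutely continuous with respect to volume, and this is our only use of the cohomological hypothesis. On any closed, connected, oriented manifold of dimension $n\ge2$, we show that a balanced measure that is not singular with respect to volume forces the Julia set to be the whole manifold, makes volume ergodic, and yields a unique absolutely continuous invariant probability measure. The proof rescales the iterate $f^k$ at the scale $(\deg f)^{-k/n}$ around a Lebesgue point of the density and extracts a non-constant quasiregular limit.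
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ and $N$ be oriented Riemannian $n$-manifolds. A continuous map $f\colon M\to N$ belongs to $W^{1,n}_{\mathrm{loc}}(M,N)$ if its expressions in local coordinates have locally $n$-integrable weak first derivatives. Such a map is \emph{$K$-quasiregular} ($K$-QR), $K\ge1$, if
\[
|Df(x)|^n\le K J_f(x)\qquad\text{for almost every }x\in M,
\]
where $Df$ is the weak derivative, $|\cdot|$ is the operator norm for the Riemannian metrics, and $J_f$ is the Jacobian determinant induced by the orientations. It is \emph{quasiregular} (QR) if it is $K$-QR for some $K$. If $Df(x)\ne0$ has singular values $\lambda_1\le\dots\le\lambda_n$, the inequality says that $J_f(x)>0$ and $\lambda_n^n\le K\lambda_1\cdots\lambda_n$, so that $\lambda_n/\lambda_1\le K$: infinitesimal balls are mapped to ellipsoids of bounded eccentricity. Holomorphic maps between surfaces are $1$-QR.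

The chain rule bounds the distortion of a composition only by the product of the distortions, so the iterates $f^k$ of a QR self-map may distort more and more. A self-map $f\colon M\to M$ is \emph{uniformly $K$-quasiregular} ($K$-UQR) if every iterate $f^k$, $k\ge1$, is $K$-QR with the same $K$, and UQR if this holds for some $K$. As for rational maps, the \emph{Fatou set} $\mathcal F_f$ is the set of points that have a neighborhood on which the family $\{f^k\}_{k\ge1}$ is normal (every sequence has a locally uniformly convergent subsequence), and the \emph{Julia set} is $\mathcal J_f=M\setminus\mathcal F_f$. When $M$ is compact, the Arzel\`a--Ascoli theorem says that a family of continuous maps into $M$ is normal on an open set if and only if it is equicontinuous at each point of that set.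

Two examples show the extremes.
\begin{itemize}
\item The map $z\mapsto z^2$ of $S^2=\mathbb C\cup\{\infty\}$ is $1$-UQR. Its iterates tend locally uniformly to $0$ in $|z|<1$ and to $\infty$ in $|z|>1$, so $\mathcal J_f$ is the unit circle, a set of measure zero.
\item The map $x\mapsto2x$ of the flat torus $T^n=\mathbb R^n/\mathbb Z^n$ is $1$-UQR, because $Df^k=2^kI$. The iterate $f^k$ maps every cube of side $2^{-k}$ onto $T^n$, so equicontinuity fails at every point and $\mathcal J_f=T^n$.
\end{itemize}
For a closed, connected, oriented $M$ we have $H^0(M;\mathbb R)\cong H^n(M;\mathbb R)\cong\mathbb R$, so $H^*(M;\mathbb R)\not\cong H^*(S^n;\mathbb R)$ means that $H^j(M;\mathbb R)\ne0$ for some $0<j<n$. The tori $T^n$, $n\ge2$, satisfy this condition. The following question is posed in \cite{source}.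

\medskip\noindent\textbf{Question.} \emph{Let $M$ be a closed, connected, oriented Riemannian $n$-manifold with $H^*(M;\mathbb R)\not\cong H^*(S^n;\mathbb R)$. Does every non-constant, non-injective UQR map $f\colon M\to M$ have $\mathcal J_f=M$?}
\medskip

The link between the topology of $M$ and the size of $\mathcal J_f$ is a measure. Let $f$ be a non-constant QR self-map of a closed, connected, oriented manifold, let $d=\deg f$, and let $i(x,f)\ge1$ be the local index of $f$ at $x$, which is recalled in Section~\ref{sec:background} and equals $1$ where $f$ is locally injective. For a function $\varphi$ on $M$ put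
\[
f_*\varphi(y)=\sum_{x\in f^{-1}(y)}i(x,f)\,\varphi(x).
\]
A finite Borel measure $\mu\ge0$ is \emph{balanced} if $\int f_*\varphi\,d\mu=d\int\varphi\,d\mu$ for all $\varphi\in C(M)$. The identity extends to indicator functions of Borel sets (Section~\ref{sec:background}), and then gives $\mu(f(A))=d\,\mu(A)$ whenever $f$ is injective on $A$ and locally injective at each point of $A$: the map $f$ expands $\mu$ by the same factor $d$ everywhere. Volume is balanced for $x\mapsto 2x$, whose Jacobian is the constant $d=2^n$. Arc length on the unit circle is balanced for $z\mapsto z^2$, since $\int_0^{2\pi}[\varphi(e^{i\theta/2})+\varphi(-e^{i\theta/2})]\,d\theta=2\int_0^{2\pi}\varphi(e^{it})\,dt$. We quote two results without proof.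

\begin{theorem}\label{thm:quoted}
Let $M$ be a closed, connected, oriented Riemannian $n$-manifold and $f\colon M\to M$ a non-constant, non-injective UQR map.
\begin{enumerate}
\item[(i)] \textup{(Okuyama--Pankka)} The map $f$ has an invariant, balanced probability measure $\mu_f$ supported on $\mathcal J_f$.
\item[(ii)] \textup{(Kangasniemi)} If $H^*(M;\mathbb R)\not\cong H^*(S^n;\mathbb R)$, then $\mu_f$ is absolutely continuous with respect to the Riemannian volume, and $\mathcal J_f$ has positive measure.
\end{enumerate}
\end{theorem}

The torus and Theorem~\ref{thm:quoted} suggest that the answer to the question is yes. The theorem does not give this directly: a closed set of positive measure can be nowhere dense, and the density of $\mu_f$ is a priori only integrable, so it could be unbounded and could vanish on a set of positive measure. We prove that the answer is yes.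

\begin{theorem}\label{thm:A}
Let $M$ be a closed, connected, oriented Riemannian $n$-manifold with $H^*(M;\mathbb R)\not\cong H^*(S^n;\mathbb R)$, and let $f\colon M\to M$ be a non-constant, non-injective UQR map. Then $\mathcal J_f=M$.
\end{theorem}

This follows from a statement that makes no assumption on $H^*(M;\mathbb R)$. We write $|A|$ for Riemannian volume on $M$ and for Lebesgue measure on $\mathbb R^n$; the words \emph{measurable}, \emph{null}, \emph{a.e.}, \emph{singular}, and \emph{absolutely continuous} (a.c.) refer to these measures.

\begin{theorem}\label{thm:B}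
Let $M$ be a closed, connected, oriented Riemannian manifold of dimension $n\ge2$, and let $f\colon M\to M$ be a non-constant, non-injective UQR map. Suppose that some finite balanced Borel measure is not singular with respect to volume. Then:
\begin{enumerate}
\item[(1)] $\mathcal J_f=M$.
\item[(2)] Volume is ergodic: if $E$ is measurable and $|E\,\triangle\,f^{-1}E|=0$, then $|E|=0$ or $|M\setminus E|=0$.
\item[(3)] There is exactly one a.c.\ balanced probability measure $\mu=\rho\operatorname{vol}$. It satisfies $\rho>0$ a.e., and it is the only a.c.\ $f$-invariant probability measure. The a.c.\ part of every finite balanced measure is a multiple of $\mu$.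
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
If $n=1$, then $M$ is a circle, which the cohomological hypothesis excludes; so $n\ge2$. By Theorem~\ref{thm:quoted}, $\mu_f$ is an a.c.\ balanced probability measure, and Theorem~\ref{thm:B}(1) applies.
\end{proof}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(a)] Under the hypotheses of Theorem~\ref{thm:A}, $\mu_f$ and volume are mutually absolutely continuous, $f$ is ergodic with respect to volume, and $\mu_f$ is the unique a.c.\ invariant probability measure.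
\item[(b)] Let $f$ be a non-constant, non-injective UQR self-map of any closed, connected, oriented Riemannian manifold $M$ of dimension $n\ge2$, spheres included. If $\mathcal J_f\ne M$, then every finite balanced measure is singular with respect to volume.
\end{enumerate}
\end{corollary}

\begin{proof}
In (a), $\mu_f$ is the measure $\mu$ of Theorem~\ref{thm:B}(3), whose density is positive a.e. Part (b) is the contrapositive of Theorem~\ref{thm:B}(1).
\end{proof}

No hypothesis of Theorem~\ref{thm:A} can simply be dropped. The map $z\mapsto z^2$ shows this for the cohomological hypothesis. The identity map is injective and a constant map is non-injective, and both have empty Julia set on every $M$.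

Section~\ref{sec:idea} carries out the method on a torus and lists what must be added in general; the list also serves as a guide to the rest of the paper.

\section{The blow-up on a torus, and three difficulties}\label{sec:idea}

\subsection*{The model case}
Let $\pi\colon\mathbb R^2\to T^2$ be the projection and $f(\pi(x))=\pi(2x)$, so that $d=4$. We prove by hand that a measurable set $E$ with $f^{-1}E=E$ and $|E|>0$ has null complement $Z=T^2\setminus E$. Let $x$ be a Lebesgue density point of $\pi^{-1}E$, and magnify the ball $B(x,2\cdot2^{-k})$ to unit size before applying $f^k$: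
\[
F_k\colon B(0,2)\to T^2,\qquad F_k(z)=f^k\big(\pi(x+2^{-k}z)\big)=\pi(2^kx+z).
\]
We look at $F_k^{-1}(Z)$ from both ends. From the domain: $f^{-k}Z=Z$, so $F_k^{-1}(Z)=\{z\in B(0,2):\pi(x+2^{-k}z)\in Z\}$, and the measure of this set tends to $0$ because $x$ is a density point of $\pi^{-1}E$. From the target: $F_k$ maps the square $[0,1)^2\subset B(0,2)$ bijectively onto $T^2$ and preserves area, so $|Z|\le|F_k^{-1}(Z)|$. Hence $|Z|=0$. Julia sets satisfy $f^{-1}\mathcal J_f=\mathcal J_f$ (Lemma~\ref{lem:invariance}), so the argument also shows how $|\mathcal J_f|>0$ leads to $\mathcal J_f=T^2$: the Fatou set is open and null, hence empty.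

The argument works because the maps $F_k$ neither collapse nor blow up. Along a subsequence with $\pi(2^kx)\to\pi(y)$ they converge to the non-constant map $z\mapsto\pi(y+z)$, and so they carry an infinitesimal property of $E$ at $x$ to a property at unit scale.

\subsection*{The scale in general}
Let $\mu=\rho\operatorname{vol}$ be balanced. Lemma~\ref{lem:density} shows that $(\rho\circ f^k)J_{f^k}=d^k\rho$ a.e. Let $\psi$ be a local parametrization of $M$, let $\sigma=(\rho\circ\psi)J_\psi$ be the density of $\mu$ in the coordinates $\psi$, and let $F(z)=f^k(\psi(x+rz))$. The chain rule gives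
\[
\rho(F(z))\,J_F(z)=r^nd^k\,\sigma(x+rz).
\]
The left side is the density of the pullback of $\mu$ by $F$. The scale $r=r_k=d^{-k/n}$ makes the factor $r^nd^k$ equal to $1$; on the torus above it is $4^{-k/2}=2^{-k}$. With this choice the rescaled maps $F_k$ satisfy
\begin{equation}\label{eq:key}
(\rho\circ F_k)\,J_{F_k}=\sigma(x+r_k\,\cdot),
\end{equation}
and if $x$ is a Lebesgue point of $\sigma$ with $\sigma(x)>0$, the right side converges in $L^1$ to the positive constant $\sigma(x)$. If $\rho$ were bounded above and below, \eqref{eq:key} would bound $J_{F_k}$ above and below, and quasiregularity would bound $|DF_k|$. For a density that is merely integrable, three things can go wrong.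

\emph{No upper bound.} Where $\rho\circ F_k$ vanishes, \eqref{eq:key} says nothing about $J_{F_k}$. We use instead the global identity $\int_MJ_{f^k}=d^k\operatorname{vol}(M)$. For each $k$, Chebyshev's inequality bounds $\int J_{F_k}$ for most base points $x$, and some base point is good for infinitely many $k$.

\emph{Concentration.} A bound on $\int J_{F_k}$ gives convergence only outside a finite set (Section~\ref{sec:energy}), and a lower bound on $\int J_{F_k}$ does not prevent a constant limit.

\begin{example}\label{ex:bubble}
Let $F_k\colon B(0,2)\to S^2=\mathbb C\cup\{\infty\}$, $F_k(z)=kz$, with the round metric of area $4\pi$. These maps are $1$-QR and injective, and $\int J_{F_k}=|F_k(B(0,2))|$ increases to $4\pi$. They converge locally uniformly on $B(0,2)\setminus\{0\}$ to the constant $\infty$: all the area concentrates at the origin.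
\end{example}

To exclude this we need a lower bound for $J_{F_k}$ that is spread over the ball. Where $\rho\circ F_k\le L$, the identity \eqref{eq:key} gives $J_{F_k}\ge\sigma(x+r_k\,\cdot)/L$. The set where $\rho\circ f^k>L$ has $\mu$-mass $\int_{\{\rho>L\}}\rho$, which is small and independent of $k$. Section~\ref{sec:blowup} combines these facts into a non-constant limit $F$.

\emph{The limit need not be onto.} On the torus, $F_k$ covered the whole manifold. In general $F$ only provides an open subset of $M$. We pass from it to all of $M$ by a Montel-type lemma: $K$-QR maps that omit a fixed set of positive measure are equicontinuous (Section~\ref{sec:montel}).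

\section{Quasiregular maps, iterates, and balanced measures}\label{sec:background}

From now on $M$ is a closed, connected, oriented manifold of dimension $n\ge2$ with a smooth Riemannian metric, $V=|M|$, $\omega_n=|B(0,1)|$, and $f\colon M\to M$ is non-constant, non-injective and $K$-UQR, of degree $d$.

\subsection*{Charts}
Fix a finite atlas of smooth, orientation-preserving charts $\chi\colon U\to\chi(U)\subset\mathbb R^n$ with bounded images and $|D\chi|,|D\chi^{-1}|\le\Lambda$; restrictions of charts to relatively compact subsets give such an atlas. \emph{Chart} means a chart of this atlas, possibly followed by a translation, and \emph{parametrization} means the inverse of a chart. The Jacobians of $\chi$ and $\chi^{-1}$ are at least $\Lambda^{-n}$. So if $F$ is $K$-QR with values in $U$, then $|D(\chi\circ F)|^n\le\Lambda^nKJ_F\le\Lambda^{2n}KJ_{\chi\circ F}$, and the same computation applies to $F\circ\chi^{-1}$: composing with a chart or a parametrization multiplies $K$ by at most $\Lambda^{2n}$. We also use Hadamard's inequality $J_F\le|DF|^n$.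

\subsection*{Degree}
For a bounded open $B\subset\mathbb R^n$, a continuous $H\colon\overline B\to\mathbb R^n$ and $y\notin H(\partial B)$, the degree $\deg(y,H,B)$ is an integer. It is constant along homotopies $(H_s,y_s)$ with $y_s\notin H_s(\partial B)$, and $\deg(y,H,B)\ne0$ implies $y\in H(B)$. A map is \emph{discrete} if its fibers consist of isolated points. For such a map the \emph{local index} $i(x,H)$ is $\deg(H(x),H,B)$ for any small ball $B$ around $x$, and $\deg(y,H,B)=\sum_{x\in H^{-1}(y)\cap B}i(x,H)$. On manifolds the index is computed in charts. A discrete map is \emph{sense-preserving} if all its indices are positive; then $i(x,H)=1$ outside the \emph{branch set}, the set of points at which $H$ is not locally injective. For a discrete self-map $g$ of $M$, $\sum_{x\in g^{-1}(y)}i(x,g)=\deg g$ for every $y$, and the degree is multiplicative under composition.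

\subsection*{Standard facts}
We use the following parts of Reshetnyak's theory; see \cite[Ch.~I and VI]{rickman}. They pass to manifolds through charts. Let $F$ be a non-constant $K$-QR map on a connected domain.
\begin{itemize}
\item[(Q1)] $F$ is open, discrete, sense-preserving, and differentiable a.e.
\item[(Q2)] Images and preimages of null sets under $F$ are null, $J_F>0$ a.e., and the branch set and its image are null. For Borel $h,\varphi\ge0$ the area formula holds:
\[
\int\varphi\,(h\circ F)\,J_F=\int h(y)\sum_{x\in F^{-1}(y)}\varphi(x)\,dy .
\]
In particular $|F(A)|\le\int_AJ_F$ for measurable $A$.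
\end{itemize}
The remaining facts concern $K$-QR maps from open subsets of $\mathbb R^n$ into $\mathbb R^n$.
\begin{itemize}
\item[(Q3)] Locally uniform limits of $K$-QR maps are $K$-QR.
\item[(Q4)] (Gehring, Meyers--Elcrat) There is $p=p(n,K)>n$ such that every $K$-QR map $H\colon B(z,2t)\to\mathbb R^n$ with $|H|\le1$ satisfies $\int_{B(z,t)}|DH|^p\le C(n,K,t)$.
\item[(Q5)] (Caccioppoli) If $H$ is $K$-QR and $\varphi\ge0$ is Lipschitz with compact support in the domain of $H$, then $\int\varphi^n|DH|^n\le(nK)^n\int|\nabla\varphi|^n|H|^n$.
\end{itemize}
Fact (Q4) is needed only for parts (2) and (3) of Theorem~\ref{thm:B}.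

\subsection*{Iterates}

\begin{lemma}\label{lem:degree}
We have $d\ge2$, and for every $k\ge1$ and every Borel $h\ge0$ on $M$,
\begin{equation}\label{eq:area}
\int_M(h\circ f^k)\,J_{f^k}=d^k\int_Mh .
\end{equation}
In particular $\int_MJ_{f^k}=d^kV$.
\end{lemma}

\begin{proof}
The image $f(M)$ is open by (Q1) and compact, so $f$ is onto. The indices over each $y$ are positive and add up to $d$. If $d=1$, every $y$ has exactly one preimage and $f$ is injective; hence $d\ge2$. The map $f^k$ is QR, open and therefore non-constant, and has degree $d^k$. Every $y$ outside the image of its branch set, a null set, has exactly $d^k$ preimages, and \eqref{eq:area} is the area formula with $\varphi=1$.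
\end{proof}

The non-injectivity of $f$ enters the proof only here: $d\ge2$ makes the scales $d^{-k/n}$ tend to zero.

\begin{lemma}\label{lem:invariance}
$f^{-1}(\mathcal F_f)=\mathcal F_f$ and $f^{-1}(\mathcal J_f)=\mathcal J_f$.
\end{lemma}

\begin{proof}
Let $\mathcal E$ be the set of points at which $\{f^k\}_{k\ge1}$ is equicontinuous, so that $\mathcal F_f=\operatorname{int}\mathcal E$. Let $q\in\mathcal E$ and $\varepsilon>0$, and let $W$ be an open neighborhood of $q$ with $\operatorname{diam}f^k(W)<\varepsilon$ for all $k$. Then $f(W)$ is an open neighborhood of $f(q)$ with $\operatorname{diam}f^k(f(W))<\varepsilon$ for all $k$, so $f(q)\in\mathcal E$. Conversely, let $f(q)\in\mathcal E$, with a neighborhood $W'$ of $f(q)$ such that $\operatorname{diam}f^k(W')<\varepsilon$ for all $k$. By continuity $q$ has a neighborhood $W$ with $f(W)\subset W'$ and $\operatorname{diam}f(W)<\varepsilon$, and then $\operatorname{diam}f^k(W)<\varepsilon$ for all $k\ge1$. Thus $f^{-1}\mathcal E=\mathcal E$. Now $f^{-1}(\operatorname{int}\mathcal E)$ and $f(\operatorname{int}\mathcal E)$ are open subsets of $\mathcal E$, hence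 of $\operatorname{int}\mathcal E$. These two inclusions give the first identity, and the second follows by taking complements.
\end{proof}

\subsection*{Pullback of measures}
If $\varphi\in C(M)$, then $f_*\varphi\in C(M)$. Indeed, let $x_1,\dots,x_m$ be the preimages of $y$, and let $B_j$ be small disjoint coordinate balls around the $x_j$ whose closures are mapped into a chart around $y$, with $y\notin f(\partial B_j)$. The compact set $f(M\setminus\bigcup_jB_j)$ does not contain $y$, so for $y'$ near $y$ all preimages of $y'$ lie in $\bigcup_jB_j$. The indices of those in $B_j$ add up to $\deg(y',f,B_j)=\deg(y,f,B_j)=i(x_j,f)$. Hence $|f_*\varphi(y')-f_*\varphi(y)|\le d\max_j\operatorname{osc}_{B_j}\varphi$.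

For a finite Borel measure $\mu$, the Riesz representation theorem therefore gives a finite Borel measure $f^*\mu$ with
\begin{equation}\label{eq:pullback}
\int\varphi\,d(f^*\mu)=\int f_*\varphi\,d\mu
\end{equation}
for $\varphi\in C(M)$, and $\mu$ is balanced if and only if $f^*\mu=d\,\mu$. The bounded Borel functions $\varphi$ for which $f_*\varphi$ is Borel and \eqref{eq:pullback} holds form a vector space that contains $C(M)$. It is closed under bounded pointwise limits of sequences, because $f_*\varphi(y)$ is a finite sum and $|f_*\varphi|\le d\sup|\varphi|$. So \eqref{eq:pullback} holds for all bounded Borel $\varphi$.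

\begin{lemma}\label{lem:density}
\begin{enumerate}
\item[(a)] Let $\rho\ge0$ be an integrable Borel function. Then $f^*(\rho\operatorname{vol})$ has density $(\rho\circ f)J_f$. So $\rho\operatorname{vol}$ is balanced if and only if $(\rho\circ f)J_f=d\rho$ a.e.
\item[(b)] If $\mu$ is a finite balanced measure with a.c.\ part $\rho\operatorname{vol}$, then $\rho\operatorname{vol}$ is balanced, and
\begin{equation}\label{eq:density}
(\rho\circ f^k)\,J_{f^k}=d^k\rho\quad\text{a.e., for all }k\ge1 .
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $y$ outside the null image of the branch set, $f_*\varphi(y)=\sum_{x\in f^{-1}(y)}\varphi(x)$. The area formula gives $\int(f_*\varphi)\rho=\int\varphi\,(\rho\circ f)J_f$ for bounded Borel $\varphi\ge0$.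

(b) Write $\mu=\mu_a+\mu_s$ with $\mu_a=\rho\operatorname{vol}$ and $\mu_s$ concentrated on a null Borel set $Z$. The function $f_*\mathbf 1_{M\setminus f^{-1}Z}$ vanishes on $Z$, so $f^*\mu_s(M\setminus f^{-1}Z)=0$ by \eqref{eq:pullback}. Thus $f^*\mu_s$ is concentrated on $f^{-1}Z$, which is null by (Q2). By (a), $f^*\mu_a$ is a.c. Comparing the a.c.\ parts in $f^*\mu_a+f^*\mu_s=d\,\mu_a+d\,\mu_s$ gives $f^*\mu_a=d\,\mu_a$, which is \eqref{eq:density} for $k=1$.

By (Q1) and (Q2), for a.e.\ $x$ the map $f$ is differentiable at $x$ and $f^k$ is differentiable at $f(x)$, so $J_{f^{k+1}}=(J_{f^k}\circ f)J_f$ a.e. An a.e.\ identity remains one after composition with $f$, again by (Q2). So if \eqref{eq:density} holds for $k$, then a.e.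
\[
(\rho\circ f^{k+1})J_{f^{k+1}}=\big(\big[(\rho\circ f^k)J_{f^k}\big]\circ f\big)\,J_f=d^k(\rho\circ f)J_f=d^{k+1}\rho .\qedhere
\]
\end{proof}

\section{Equicontinuity from bounded energy}\label{sec:energy}

A bounded sequence in $W^{1,n}$ need not be equicontinuous, since $n$ is the critical exponent for Morrey's inequality in dimension $n$. On spheres, which have dimension $n-1$, the exponent $n$ is supercritical, so finite energy makes the image of some sphere small. For an open map into $\mathbb R^n$ the image of the ball bounded by that sphere is then small as well. For an open map into $M$ there is a second possibility, seen in Example~\ref{ex:bubble}: the ball covers everything outside the small set. This costs area at least $V/2$, so an area bound excludes it.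

\begin{lemma}\label{lem:balls}
There is $\varepsilon_M>0$ such that every closed ball $D\subset M$ of radius $\varepsilon<\varepsilon_M$ has $|D|\le V/2$ and connected complement.
\end{lemma}

\begin{proof}
Take $2\varepsilon_M$ below the injectivity radius of $M$ and so small that all balls of radius $\varepsilon_M$ have volume at most $V/2$. Let $D=\overline B(p,\varepsilon)$. The shell $\Sigma=B(p,2\varepsilon)\setminus D$ is the homeomorphic image under $\exp_p$ of a Euclidean shell, which is connected as $n\ge2$. Let $q\in M\setminus D$, let $\gamma$ be a path from $q$ to $p$, and let $t_0>0$ be the first time at which $\gamma$ meets $D$. For $t<t_0$ close to $t_0$ we have $\gamma(t)\in\Sigma$, and $\gamma([0,t])\subset M\setminus D$. So every point of $M\setminus D$ can be joined to $\Sigma$ inside $M\setminus D$.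
\end{proof}

\begin{lemma}\label{lem:modulus}
For each $A>0$ there is a function $\kappa_A\colon(0,1)\to(0,\infty)$, depending only on $M$ and $A$, with $\kappa_A(\lambda)\to0$ as $\lambda\to0$, such that the following holds. If $B(z,r)\subset\mathbb R^n$ and $F\colon B(z,r)\to M$ is QR with
\[
\int_{B(z,r)}|DF|^n\le A\qquad\text{and}\qquad\int_{B(z,r)}J_F<V/2,
\]
then $\operatorname{diam}F(B(z,t))\le\kappa_A(t/r)$ for $0<t<r$.
\end{lemma}

\begin{proof}
We may assume that $F$ is non-constant. Let $S_s$ be the sphere of radius $s$ about $z$.

\emph{A sphere with small image.} Fix a smooth embedding $\iota\colon M\to\mathbb R^N$. There is $c$ with $|D\iota|\le c$ and $\operatorname{dist}(p,q)\le c|\iota(p)-\iota(q)|$ for $p,q\in M$. For the second bound, pairs $p_j,q_j$ violating it with $c=j$ would satisfy $|\iota(p_j)-\iota(q_j)|\to0$ and so subconverge to a common point $p$; but $\iota^{-1}$ extends to a smooth, hence Lipschitz, map from a small ball around $\iota(p)$ to $M$.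

Let $v$ be a component of $\iota\circ F$. It is continuous and in $W^{1,n}_{\mathrm{loc}}$, with $|\nabla v|\le c|DF|$ a.e. Morrey's inequality on the unit sphere, with exponent $n>n-1$, and scaling give $(\operatorname{osc}_{S_s}w)^n\le C_ns\int_{S_s}|\nabla w|^n$ for smooth $w$. Apply this to mollifications $v_\epsilon$ of $v$. They converge to $v$ locally uniformly, and $\nabla v_\epsilon\to\nabla v$ in $L^n_{\mathrm{loc}}$. In polar coordinates the functions $s\mapsto\int_{S_s}|\nabla v_\epsilon-\nabla v|^n$ tend to $0$ in $L^1(0,r')$ for each $r'<r$, hence for a.e.\ $s\in(0,r)$ along a sequence $\epsilon_j\to0$. So the inequality holds for $v$ and a.e.\ $s$. Combining the $N$ components,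
\[
(\operatorname{diam}F(S_s))^n\le C_M\,s\int_{S_s}|DF|^n\quad\text{for a.e.\ }s\in(0,r),\qquad C_M=c^{2n}N^{n/2}C_n .
\]
Dividing by $s$ and integrating gives $\int_t^r(\operatorname{diam}F(S_s))^n\,ds/s\le C_MA$. Since $\int_t^rds/s=\log(r/t)$, there is $s\in(t,r)$ with
\[
\operatorname{diam}F(S_s)\le\varepsilon:=\big(C_MA/\log(r/t)\big)^{1/n}.
\]

\emph{From the sphere to the ball.} Suppose $\varepsilon<\varepsilon_M$, and let $D$ be the closed ball of radius $\varepsilon$ about a point of $F(S_s)$, so that $F(S_s)\subset D$. The set $G=F(B(z,s))$ is open by (Q1). Its closure lies in the compact set $F(\overline B(z,s))$, so $\partial G\subset F(\overline B(z,s))\setminus G\subset F(S_s)\subset D$. The connected set $M\setminus D$ does not meet $\partial G$, so either $M\setminus D\subset G$ or $G\subset D$. The first case would give $\int_{B(z,s)}J_F\ge|G|\ge V-|D|\ge V/2$, against the hypothesis. Hence $\operatorname{diam}F(B(z,t))\le2\varepsilon$.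

Put $\kappa_A(\lambda)=2(C_MA/\log(1/\lambda))^{1/n}$ when this number is less than $2\varepsilon_M$, and $\kappa_A(\lambda)=\operatorname{diam}M$ otherwise.
\end{proof}

If only the total area is bounded, the condition $\int J_F<V/2$ still holds near all points but the finitely many at which area concentrates.

\begin{lemma}\label{lem:compact}
Let $F_k\colon B(0,2)\to M$ be $K_1$-QR maps with $\int_{B(0,2)}J_{F_k}\le a$, where $a>0$. Then there are a finite set $P\subset B(0,2)$ and a subsequence that converges locally uniformly on $B(0,2)\setminus P$ to a QR map $F$.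
\end{lemma}

\begin{proof}
Pass to a subsequence such that the measures $J_{F_k}\,dz$ converge vaguely (that is, against $C_c(B(0,2))$) to a measure $\alpha$ of mass at most $a$. The set $P=\{z:\alpha(\{z\})\ge V/2\}$ has at most $2a/V$ points. Let $z\notin P$. There is $r>0$ with $\overline B(z,r)\subset B(0,2)$ and $\alpha(\overline B(z,r))<V/2$. Vague convergence gives $\limsup_k\int_CJ_{F_k}\le\alpha(C)$ for compact $C$, so $\int_{B(z,r)}J_{F_k}<V/2$ for $k\ge k_0$. Also $\int|DF_k|^n\le K_1a$. For $z'\in B(z,r/2)$, Lemma~\ref{lem:modulus} on the ball $B(z',r/2)\subset B(z,r)$ gives $\operatorname{diam}F_k(B(z',t))\le\kappa_{K_1a}(2t/r)$ for $k\ge k_0$ and $t<r/2$. The finitely many other maps are continuous, so $\{F_k\}$ is equicontinuous at every point of $B(0,2)\setminus P$, and the Arzel\`a--Ascoli theorem gives a subsequence converging locally uniformly to a continuous $F$. Near $z\notin P$, take a chart $\chi$ around $F(z)$. For large $k$ the maps $\chi\circ F_k$ are defined on a fixed neighborhood of $z$ and are $\Lambda^{2n}K_1$-QR. By (Q3) so is $\chi\circ F$, and $F$ is $\Lambda^{4n}K_1$-QR.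
\end{proof}

\section{Maps that omit a set of positive measure}\label{sec:montel}

By Lemma~\ref{lem:modulus}, equicontinuity follows from a uniform energy bound that is small on small balls. For bounded maps into $\mathbb R^n$ such a bound is the Caccioppoli inequality (Q5), which rests on the fact that the volume form of $\mathbb R^n$ is exact: one integrates $J_H$ by parts. The volume form of the closed manifold $M$ is not exact. But if $|X|>0$, the function $w=1-\frac V{|X|}\mathbf 1_X$ has mean zero and equals $1$ off $X$. The form $w\operatorname{vol}$ has a bounded primitive, and a map that omits $X$ cannot tell $w\operatorname{vol}$ from $\operatorname{vol}$. Since $w$ is not smooth, we work with smooth approximations. First we justify the integration by parts.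

\begin{lemma}\label{lem:stokes}
Let $\Omega\subset\mathbb R^n$ be open, $G\colon\Omega\to M$ continuous and in $W^{1,n}_{\mathrm{loc}}$, $\tau$ a smooth $(n-1)$-form on $M$, and $\theta$ a Lipschitz function with compact support in $\Omega$. Then
\[
\int_\Omega\theta\,G^*d\tau=-\int_\Omega d\theta\wedge G^*\tau .
\]
\end{lemma}

\begin{proof}
Both sides are linear in $\theta$. Multiplying $\theta$ by a smooth partition of unity, we may assume that $\theta$ is supported in a ball $B$ with $\overline B\subset\Omega$ and $G(\overline B)$ inside one chart, and we regard $G$ as $\mathbb R^n$-valued there. The mollifications $G_\epsilon$ converge to $G$ uniformly and in $W^{1,n}$ on a neighborhood of $\operatorname{supp}\theta$, and for small $\epsilon$ they take values in a compact subset of the image of the chart. The form $\theta\,G_\epsilon^*\tau$ is Lipschitz with compact support, so the integral of its exterior derivative $d\theta\wedge G_\epsilon^*\tau+\theta\,G_\epsilon^*d\tau$ is zero. The coefficients of $G_\epsilon^*\tau$ and $G_\epsilon^*d\tau$ are sums of products of a smooth function of $G_\epsilon$, which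 converges uniformly, with $n-1$ or $n$ partial derivatives of $G_\epsilon$, each of which converges in $L^n$. By H\"older's inequality both forms converge in $L^1$ near $\operatorname{supp}\theta$. As $\theta$ and $d\theta$ are bounded, the identity passes to the limit.
\end{proof}

\begin{lemma}\label{lem:montel}
Let $X\subset M$ be measurable with $|X|>0$, let $\Omega\subset\mathbb R^n$ be open, and let $\mathcal G$ be the family of $K_1$-QR maps $G\colon\Omega\to M$ with $|G(\Omega)\cap X|=0$. Then $\mathcal G$ is equicontinuous at every point of $\Omega$.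
\end{lemma}

\begin{proof}
The statement is local, so we may assume that $\Omega$ is a ball; constant maps may be ignored.

\emph{Bounded primitives.} Choose compact sets $X_j\subset X$ and open sets $W_j\supset X$ with $|W_j\setminus X_j|<2^{-j}$ and $|X_j|\ge|X|/2$, and smooth $v_j\colon M\to[0,1]$ with $v_j=1$ on $X_j$ and $v_j=0$ off $W_j$. Almost every point lies in only finitely many of the sets $W_j\setminus X_j$, so $v_j\to\mathbf 1_X$ a.e. The smooth functions $w_j=1-Vv_j/\int_Mv_j$ have mean zero, satisfy $|w_j|\le m:=1+2V/|X|$, and tend to $1$ at a.e.\ point of $M\setminus X$. On the closed connected manifold $M$, the equation $\Delta u_j=w_j$ with $\Delta=\operatorname{div}\operatorname{grad}$ has a smooth solution with $\int u_j=0$, and for fixed $q>n$ the elliptic estimate $\|u_j\|_{W^{2,q}}\le C\|w_j\|_{L^q}$ and the embedding $W^{1,q}\subset L^\infty$ give $|\nabla u_j|\le C_X$ with $C_X$ independent of $j$. Put $\tau_j=\star\,du_j$. Then $d\tau_j=w_j\operatorname{vol}$. The form $\tau_j$ evaluates on $\xi_2,\dots,\xi_n$ as $\operatorname{vol}(\nabla u_j,\xi_2,\dots,\xi_n)$, so $|\tau_j(\xi_2,\dots,\xi_n)|\le C_X|\xi_2|\cdots|\xi_n|$.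

\emph{The energy inequality.} Let $G\in\mathcal G$ be non-constant and $\varphi\ge0$ Lipschitz with compact support in $\Omega$. Evaluating on an orthonormal basis $e_1,\dots,e_n$ with $e_1$ parallel to $\nabla\varphi$ gives $|d\varphi\wedge G^*\tau_j|=|\nabla\varphi|\,|\tau_j(DG\,e_2,\dots,DG\,e_n)|\le C_X|\nabla\varphi||DG|^{n-1}$. Lemma~\ref{lem:stokes} with $\theta=\varphi^n$ yields
\[
\int\varphi^n(w_j\circ G)J_G=-n\int\varphi^{n-1}\,d\varphi\wedge G^*\tau_j\le nC_X\int\varphi^{n-1}|\nabla\varphi||DG|^{n-1}.
\]
The set of $y\in G(\Omega)$ at which $w_j(y)\not\to1$ is contained in the union of $G(\Omega)\cap X$ and a null set, so it is null, and its preimage under $G$ is null by (Q2). Thus $w_j\circ G\to1$ a.e., and dominated convergence with the majorant $m\varphi^nJ_G$ shows that the left side tends to $\int\varphi^nJ_G$. With $|DG|^n\le K_1J_G$ and H\"older's inequality,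
\[
\int\varphi^n|DG|^n\le nC_XK_1\Big(\int\varphi^n|DG|^n\Big)^{(n-1)/n}\Big(\int|\nabla\varphi|^n\Big)^{1/n}.
\]
The left side is finite because $G\in W^{1,n}_{\mathrm{loc}}$, so $\int\varphi^n|DG|^n\le C'\int|\nabla\varphi|^n$ with $C'=(nC_XK_1)^n$ independent of $G$ and $\varphi$.

\emph{Small energy on small balls.} Let $\overline B(z,R)\subset\Omega$ and $0<r<R$. Take $\varphi=1$ on $B(z,r)$, $\varphi(\zeta)=\log(R/|\zeta-z|)/\log(R/r)$ on $B(z,R)\setminus B(z,r)$, and $\varphi=0$ elsewhere. Then
\[
\int_{B(z,r)}|DG|^n\le C'\,\frac{n\omega_n}{(\log(R/r))^n}\int_r^R\frac{s^{n-1}}{s^n}\,ds=C'n\omega_n\,(\log(R/r))^{1-n}.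
\]
Since $n\ge2$, we can fix $r$ so that the right side is less than $V/2$. As $J_G\le|DG|^n$, Lemma~\ref{lem:modulus} with $A=V/2$ gives $\operatorname{diam}G(B(z,t))\le\kappa_{V/2}(t/r)$ for all $G\in\mathcal G$ and $t<r$.
\end{proof}

Some largeness of $X$ is needed: the iterates of $z\mapsto z^2$ omit $\{0,\infty\}$ on $\mathbb C\setminus\{0\}$ and are not equicontinuous at $z=1$. We use the lemma in the following form.

\begin{corollary}\label{cor:montel}
Let $U\subset M$ be open and $X\subset M$ measurable with $|X|>0$. If $|f^k(U)\cap X|=0$ for all $k\ge1$, then $U\subset\mathcal F_f$.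
\end{corollary}

\begin{proof}
Let $\psi$ be a parametrization and $\Omega=\psi^{-1}(U)$. The maps $f^k\circ\psi|_\Omega$ are $\Lambda^{2n}K$-QR for all $k$, because $f$ is uniformly quasiregular. By Lemma~\ref{lem:montel} they are equicontinuous at each point of $\Omega$, so $\{f^k\}$ is normal on $\psi(\Omega)$. The sets $\psi(\Omega)$ cover $U$.
\end{proof}

\section{The blow-up}\label{sec:blowup}

For the rest of the paper we assume the hypothesis of Theorem~\ref{thm:B}. By Lemma~\ref{lem:density}(b) there is an integrable Borel function $\rho\colon M\to[0,\infty)$ with $\int\rho>0$ that satisfies \eqref{eq:density}; we fix it. Recall that $x$ is a \emph{Lebesgue point} of $\sigma\in L^1(\mathbb R^n)$ if $r^{-n}\int_{B(x,r)}|\sigma-\sigma(x)|\to0$ as $r\to0$, that $x$ is a \emph{density point} of a measurable set $T$ if $r^{-n}|B(x,r)\setminus T|\to0$, and that a.e.\ point of $\mathbb R^n$, respectively of $T$, has this property.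

\begin{proposition}\label{prop:blowup}
Let $S\subset\{\rho>0\}$ be measurable with $|S|>0$, and let $r_k=d^{-k/n}$. There are a parametrization $\psi\colon\Omega\to M$, a density point $x$ of $\psi^{-1}(S)$ with $\psi(x)\in S$, an infinite set of integers $k$, and a finite set $P\subset B(0,2)$ such that the maps
\[
F_k\colon B(0,2)\to M,\qquad F_k(z)=f^k(\psi(x+r_kz)),
\]
are $K_1$-QR with $K_1=\Lambda^{2n}K$ and converge, along these $k$, locally uniformly on $B(0,2)\setminus P$ to a non-constant QR map $F$.
\end{proposition}

The set $B(0,2)\setminus P$ is connected because $n\ge2$, so (Q1) and (Q2) apply to $F$.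

\begin{proof}
Finitely many charts cover $M$, so there is a parametrization $\psi\colon\Omega\to M$ with $|T|>0$, where $T=\psi^{-1}(S)$. The maps $g_k=f^k\circ\psi$ are $K_1$-QR, and so are the $F_k$, since precomposition with $z\mapsto x+r_kz$ multiplies both $|Dg_k|^n$ and $J_{g_k}$ by $r_k^n$. Let $\sigma=(\rho\circ\psi)J_\psi\in L^1(\Omega)$. By \eqref{eq:density} and the chain rule,
\begin{equation}\label{eq:sigma}
\sigma=d^{-k}(\rho\circ g_k)J_{g_k}\quad\text{a.e.\ in }\Omega .
\end{equation}

\emph{Step 1: two global bounds, uniform in $k$.} Consider the normalized area measure $\nu_k=d^{-k}J_{g_k}\,dx$ and, for $L>0$, the truncated density $\sigma_{k,L}=\sigma\,\mathbf 1_{\{\rho\circ g_k\le L\}}$. All of $\nu_k$, $\sigma$, $\sigma_{k,L}$ are extended by zero outside $\Omega$. The truncation keeps the part of $\sigma$ that is controlled by the Jacobian: by \eqref{eq:sigma},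
\begin{equation}\label{eq:trunc}
0\le\sigma_{k,L}\le\sigma,\qquad\sigma_{k,L}\le L\,d^{-k}J_{g_k}\quad\text{a.e.}
\end{equation}
Changing variables by the injective map $\psi$ and using \eqref{eq:area} with $h=1$ and with $h=\rho\,\mathbf 1_{\{\rho>L\}}$, we get
\begin{gather}
\nu_k(\mathbb R^n)\le d^{-k}\int_MJ_{f^k}=V,\label{eq:mass}\\
\int(\sigma-\sigma_{k,L})\le d^{-k}\int_M\big((\rho\,\mathbf 1_{\{\rho>L\}})\circ f^k\big)J_{f^k}=\int_{\{\rho>L\}}\rho=:\eta(L).\label{eq:tail}
\end{gather}
Here $\eta(L)\to0$ as $L\to\infty$, by dominated convergence.

\emph{Step 2: choice of the base point.} We localize \eqref{eq:mass} and \eqref{eq:tail} to balls of radius comparable to $r_k$. For a finite measure $\nu$ on $\mathbb R^n$, Fubini's theorem gives $\int\nu(B(x,r))\,dx=\omega_nr^n\nu(\mathbb R^n)$, so by Chebyshev's inequality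
\begin{equation}\label{eq:cheb}
|\{x:\nu(B(x,r))>c\,r^n\}|\le\omega_n\nu(\mathbb R^n)/c .
\end{equation}
Since $\sigma>0$ on $T$, there is $\sigma_0>0$ such that $T_0=\{x\in T:\sigma(x)\ge\sigma_0\}$ has positive measure; the measure is finite because $\Omega$ is bounded. Put $b=\omega_n\sigma_0/4$, and choose $L$ and $a$ with $\omega_n\eta(L)/b\le|T_0|/4$ and $2^n\omega_nV/a\le|T_0|/4$. Let $Y_k$ be the set of $x\in T_0$ with
\begin{equation}\label{eq:good}
\nu_k(B(x,2r_k))\le a\,r_k^n,\qquad\int_{B(x,r_k)}(\sigma-\sigma_{k,L})\le b\,r_k^n .
\end{equation}
By \eqref{eq:cheb} with $r=2r_k$, $c=2^{-n}a$ and with $r=r_k$, $c=b$, each condition fails on a set of measure at most $|T_0|/4$. So $|Y_k|\ge|T_0|/2$ for every $k$. The sets $\bigcup_{k\ge j}Y_k\subset T_0$ decrease in $j$ and have measure at least $|T_0|/2$, so their intersection, the set of points lying in infinitely many $Y_k$, has positive measure. Pick in it a point $x$ that is a Lebesgue point of $\sigma$ and a density point of $T$. Then $\psi(x)\in S$ and $\sigma(x)\ge\sigma_0$. From now on $k$ runs through integers with $x\in Y_k$ and $B(x,2r_k)\subset\Omega$;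 this uses $r_k\to0$.

\emph{Step 3: convergence.} We have $J_{F_k}(z)=r_k^nJ_{g_k}(x+r_kz)$ and $r_k^n=d^{-k}$. By the first bound in \eqref{eq:good},
\[
\int_{B(0,2)}J_{F_k}=\int_{B(x,2r_k)}J_{g_k}=d^k\nu_k(B(x,2r_k))\le a .
\]
By Lemma~\ref{lem:compact}, a subsequence converges locally uniformly on $B(0,2)\setminus P$, with $P$ finite, to a QR map $F$.

\emph{Step 4: area does not concentrate entirely on $P$.} Let $Q$ be a union of open balls centered at the points of $P$ with $|Q|\le\omega_n/4$ (empty if $P$ is), and let $C=\overline B(0,1)\setminus Q$, a compact subset of $B(0,2)\setminus P$ with $|C|\ge\frac34\omega_n$. Put $\gamma_k(z)=\sigma_{k,L}(x+r_kz)$. By \eqref{eq:trunc}, $\gamma_k\le LJ_{F_k}$ and $\gamma_k\le\sigma(x+r_k\,\cdot)$ a.e. The second bound in \eqref{eq:good}, rescaled, reads $\int_{B(0,1)}(\sigma(x+r_kz)-\gamma_k(z))\,dz\le b\le\frac14\omega_n\sigma(x)$, and the integrand is non-negative. Since $x$ is a Lebesgue point, $\sigma(x+r_k\,\cdot)\to\sigma(x)$ in $L^1(B(0,1))$. Therefore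
\begin{equation}\label{eq:lower}
L\int_CJ_{F_k}\ge\int_C\gamma_k\ge\int_C\sigma(x+r_kz)\,dz-b\ge\tfrac34\omega_n\sigma(x)-o(1)-\tfrac14\omega_n\sigma(x),
\end{equation}
and $\liminf_k\int_CJ_{F_k}\ge\omega_n\sigma(x)/(2L)>0$.

\emph{Step 5: $F$ is non-constant.} Suppose $F\equiv y$. Take a Lipschitz $\varphi\ge0$ with $\varphi=1$ on $C$ and compact support in an open set $W$ whose closure is a compact subset of $B(0,2)\setminus P$. Let $\chi$ be a chart with $\chi(y)=0$. Since $F_k\to y$ uniformly on $W$, for large $k$ the maps $H_k=\chi\circ F_k$ are defined and $\Lambda^{2n}K_1$-QR on $W$, and $\sup_W|H_k|\to0$. By (Q5),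
\[
\int_CJ_{F_k}\le\int_C|DF_k|^n\le\Lambda^n\int\varphi^n|DH_k|^n\le\Lambda^n(n\Lambda^{2n}K_1)^n\sup_W|H_k|^n\int|\nabla\varphi|^n\longrightarrow0,
\]
which contradicts \eqref{eq:lower}.
\end{proof}

\begin{remark}
For $f(z)=z^2$ the scale is $r_k=2^{-k/2}$, and in the coordinate $z$ the blow-up fails at the two base points $x=0$ and $x=1$ in opposite ways. At $x=0$ the maps $F_k(z)=(r_kz)^{2^k}$ tend to the constant $0$. At $x=1$ we have $\log|F_k(z)|=r_k^{-2}\log|1+r_kz|=r_k^{-1}\operatorname{Re}z+O(1)$, so $F_k\to\infty$ where $\operatorname{Re}z>0$ and $F_k\to0$ where $\operatorname{Re}z<0$, and no subsequence converges locally uniformly off a finite set.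
\end{remark}

\section{The Julia set is the whole manifold}\label{sec:julia}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
We apply Proposition~\ref{prop:blowup} twice: first to find a set of positive measure in $\mathcal J_f$ at which to blow up, and then to turn positive measure into non-empty interior.

\emph{(a) $\rho=0$ a.e.\ on $\mathcal F_f$.} Otherwise apply the proposition with $S=\{\rho>0\}\cap\mathcal F_f$. The family $\{f^k\}$ is equicontinuous at $\psi(x)\in\mathcal F_f$, and $F_k(B(0,2))=f^k(\psi(B(x,2r_k)))$ with $r_k\to0$. Hence $\operatorname{diam}F_k(B(0,2))\to0$ and $F$ is constant, a contradiction.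

\emph{(b) $\mathcal J_f$ has non-empty interior.} By (a) and $\int\rho>0$, the set $S=\{\rho>0\}\cap\mathcal J_f$ has positive measure. Apply the proposition to it. By Lemma~\ref{lem:invariance}, $f^{-k}(\mathcal F_f)=\mathcal F_f$, so
\[
|F_k^{-1}(\mathcal F_f)|=|\{z\in B(0,2):\psi(x+r_kz)\in\mathcal F_f\}|\le r_k^{-n}|B(x,2r_k)\setminus\psi^{-1}(S)|\longrightarrow0,
\]
because $x$ is a density point of $\psi^{-1}(S)$. Suppose $F(z)\in\mathcal F_f$ for some $z\in B(0,2)\setminus P$. As $\mathcal F_f$ is open, $F$ maps a closed ball $\overline B\subset B(0,2)\setminus P$ around $z$ onto a compact subset of $\mathcal F_f$, and by uniform convergence $\overline B\subset F_k^{-1}(\mathcal F_f)$ for large $k$. This contradicts the limit above. So $U=F(B(0,2)\setminus P)$ is contained in $\mathcal J_f$; it is non-empty, and open by (Q1).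

\emph{(c) $\mathcal F_f=\emptyset$.} Otherwise the open set $X=\mathcal F_f$ has positive measure. By Lemma~\ref{lem:invariance}, $f^k(U)\subset\mathcal J_f$ for all $k$, so $f^k(U)\cap X=\emptyset$. Corollary~\ref{cor:montel} gives $U\subset\mathcal F_f$, which contradicts $\emptyset\ne U\subset\mathcal J_f$.
\end{proof}

This also completes the proof of Theorem~\ref{thm:A}.

\section{Ergodicity and uniqueness}\label{sec:ergodic}

We repeat steps (b) and (c) with an invariant measurable set $E$ in place of $\mathcal J_f$. Step (b) used that $\mathcal F_f$ is open, and $Z=M\setminus E$ need not be. So we return to the argument on the torus and estimate $|Z|$ by pushing the small set $F_k^{-1}(Z)$ forward. This needs two things that were free on the torus: a fixed open set covered by all $F_k$, which the degree provides, and a guarantee that $F_k$ maps sets of small measure to sets of small measure uniformly in $k$, which the higher integrability (Q4) provides.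

\begin{lemma}\label{lem:claim}
If $E\subset M$ is measurable, $|E\,\triangle\,f^{-1}E|=0$ and $|E\cap\{\rho>0\}|>0$, then $|M\setminus E|=0$.
\end{lemma}

\begin{proof}
Let $Z=M\setminus E$. Then $Z\,\triangle\,f^{-1}Z=E\,\triangle\,f^{-1}E$ is null. By (Q2) so are its preimages $f^{-j}Z\,\triangle\,f^{-j-1}Z$, and hence $|Z\,\triangle\,f^{-k}Z|=0$ for all $k$. Apply Proposition~\ref{prop:blowup} with $S=E\cap\{\rho>0\}$. Up to a null set, $F_k^{-1}(Z)=\{z\in B(0,2):\psi(x+r_kz)\in Z\}$, and $Z\cap S=\emptyset$. As $x$ is a density point of $\psi^{-1}(S)$, we get $|F_k^{-1}(Z)|\to0$.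

\emph{An open set covered by all $F_k$.} Fix $z_0\in B(0,2)\setminus P$ and a chart $\chi$ with $\chi(F(z_0))=0$. As $F$ is continuous and discrete, there is $t>0$ such that $\overline B(z_0,2t)\subset B(0,2)\setminus P$, the compact set $F(\overline B(z_0,2t))$ lies in the domain of $\chi$, and $F(z)\ne F(z_0)$ on $\partial B'$, where $B'=B(z_0,t)$. Put $H=\chi\circ F$ and, for large $k$, $H_k=\chi\circ F_k$ on $\overline B(z_0,2t)$; then $H_k\to H$ uniformly. Choose $\delta>0$ with $|H|\ge3\delta$ on $\partial B'$ and $B(0,\delta)$ contained in the image of $\chi$, and let $k$ be so large that $|H_k-H|<\delta$. For $|y|<\delta$ and $0\le s\le1$ we have $|(1-s)H+sH_k-sy|\ge3\delta-\delta-\delta>0$ on $\partial B'$. By homotopy invariance and (Q1),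
\[
\deg(y,H_k,B')=\deg(0,H,B')\ge i(z_0,F)\ge1 .
\]
Hence the open set $U'=\chi^{-1}(B(0,\delta))$ is contained in $F_k(B')$ for all large $k$.

\emph{$Z$ is null in $U'$.} Let $A_k=B'\cap F_k^{-1}(Z)$. Then $Z\cap U'\subset F_k(A_k)$. The image of $\chi$ lies in some ball $B(0,R)$, so (Q4) applies to the maps $H_k/R$, which are $\Lambda^{2n}K_1$-QR. It gives $p>n$ and a bound for $\int_{B'}|DH_k|^p$ independent of $k$. Since $J_{F_k}\le\Lambda^n|DH_k|^n$, the functions $J_{F_k}$ are bounded in $L^{p/n}(B')$. By (Q2) and H\"older's inequality,
\[
|Z\cap U'|\le\int_{A_k}J_{F_k}\le\|J_{F_k}\|_{L^{p/n}(B')}\,|A_k|^{1-n/p}\longrightarrow0 .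
\]

\emph{$Z$ is null in $M$.} For $k\ge1$ we have $f^k(U')\cap Z=f^k(U'\cap f^{-k}Z)$, and $|U'\cap f^{-k}Z|=|U'\cap Z|=0$. So $|f^k(U')\cap Z|=0$ by (Q2). If $|Z|>0$, Corollary~\ref{cor:montel} with $X=Z$ gives $U'\subset\mathcal F_f$, which contradicts Theorem~\ref{thm:B}(1).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
By \eqref{eq:density} with $k=1$ and $J_f>0$ a.e., for a.e.\ $x$ we have $\rho(f(x))>0$ if and only if $\rho(x)>0$. So $E=\{\rho>0\}$ satisfies $|E\,\triangle\,f^{-1}E|=0$, and Lemma~\ref{lem:claim} gives $\rho>0$ a.e. Consequently every measurable $E$ with $|E|>0$ has $|E\cap\{\rho>0\}|>0$, and the lemma gives (2).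
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Normalize $\rho$ so that $\mu=\rho\operatorname{vol}$ is a probability measure. It is balanced by Lemma~\ref{lem:density}(a), and $\rho>0$ a.e.\ by the previous proof, so $\mu$ and volume have the same null sets.

\emph{Balanced measures.} Let $\rho'$ be the density of the a.c.\ part of a finite balanced measure. By Lemma~\ref{lem:density}(b), $(\rho'\circ f)J_f=d\rho'$ a.e. Both sides of $(\rho\circ f)J_f=d\rho$ are positive and finite a.e., so we may divide: the function $g=\rho'/\rho$, defined as $0$ where $\rho=0$, satisfies $g\circ f=g$ a.e. For $c\in\mathbb R$ the set $E_c=\{g>c\}$ has $|E_c\,\triangle\,f^{-1}E_c|=0$, so by (2) it is null or has null complement. Let $c_0$ be the supremum of the $c$ for which $M\setminus E_c$ is null. It is finite, since $g\ge0$ and $g<\infty$ a.e. Then $g>c$ a.e.\ for $c<c_0$ and $g\le c$ a.e.\ for $c>c_0$, so $g=c_0$ a.e. Thus the a.c.\ part is $c_0\mu$, and in particular $\mu$ is the only a.c.\ balanced probability measure.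

\emph{Invariance.} For $\varphi\in C(M)$ we have $f_*(\varphi\circ f)(y)=\varphi(y)\sum_{x\in f^{-1}(y)}i(x,f)=d\,\varphi(y)$. Since $\mu$ is balanced,
\[
d\int\varphi\,d\mu=\int f_*(\varphi\circ f)\,d\mu=d\int\varphi\circ f\,d\mu ,
\]
so $\mu$ is $f$-invariant. It is ergodic by (2), because it has the same null sets as volume.

\emph{Invariant measures.} Let $\nu$ be an a.c.\ $f$-invariant probability measure; then $\nu\ll\mu$. For $\varphi\in C(M)$, Birkhoff's ergodic theorem says that the averages $\varphi_N=\frac1N\sum_{j=0}^{N-1}\varphi\circ f^j$ converge to $\int\varphi\,d\mu$ at $\mu$-a.e.\ point, hence at $\nu$-a.e.\ point. They are bounded by $\sup|\varphi|$, and $\int\varphi_N\,d\nu=\int\varphi\,d\nu$ by the invariance of $\nu$. Dominated convergence gives $\int\varphi\,d\nu=\int\varphi\,d\mu$, so $\nu=\mu$.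
\end{proof}

\begin{thebibliography}{9}

\bibitem{rickman}
Rickman, \emph{Quasiregular Mappings}.

\bibitem{source}
\emph{Topological Obstructions For Uniformly Quasiregular Dynamics},
\texttt{https://www.math.stonybrook.edu/\textasciitilde{}waterman/AMSSec/Kangasniemi.pdf}

\end{thebibliography}
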